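# Metrics with $\rho(y_i,y_j)\le\rho(x,y_j)$, and the Hilbert cube, which has none

Throughout, $X$ is a metrizable space, and a metric $\rho$ on $X$ is **compatible** if it induces the given topology; we also say that $X$ admits $\rho$. The subject is the following condition on $(X,\rho)$.

$(1)_\omega$: for every point $x\in X$ and every sequence $y_1,y_2,\dots$ in $X$ there are $i\ne j$ such that $\rho(y_i,y_j)\le\rho(x,y_j)$.

In words: seen from $x$, infinitely many points cannot all be farther from one another than they are from $x$. The problem, from "Around The Nagata's Metrics" (http://www.jams.or.jp/scm/contents/e-2010-3/2010-24.pdf), is whether every metrizable space admits a metric with $(1)_\omega$.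

## 1. Lines, discrete spaces, cubes of all dimensions: the guess "yes"

The first guess is yes. Two quoted theorems point that way. Nagata: every metrizable space admits a metric with the weaker condition $(2)_\omega$, that for every $x$ and every sequence $(y_i)$ there are $i,j,k$ with $i\ne j$ and $\rho(y_i,y_j)\le\rho(x,y_k)$. (Taking $k=j$ shows that $(1)_\omega$ implies $(2)_\omega$.) Hattori: every metrizable space admits a metric for which the conclusion of $(1)_\omega$ holds for every $x$ and every sequence $(y_i)$ such that $\{i:\rho(x,y_i)\ge\delta\}$ is infinite for some $\delta>0$. So with Hattori's metric only sequences converging to $x$ are left to treat. Let us test the guess.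

**The line.** Take $\mathbb R$ with the usual metric, a point $x$ and three points $y_1,y_2,y_3$. Two of them lie in $(x,\infty)$ or two of them lie in $(-\infty,x]$. Two points on the same side of $x$ satisfy $|y_i-y_j|\le\max\{|x-y_i|,|x-y_j|\}$. Name the two points so that the maximum is $|x-y_j|$. Three points suffice.

**The plane.** Take $\mathbb R^2$ with the Euclidean metric and six points $y_i$. If some $y_i=x$, then $\rho(y_i,y_j)=\rho(x,y_j)$ for any $j\neq i$. Otherwise, two of the six rays from $x$ through the $y_i$ make an angle $\theta\le60^\circ$. If $a\ge b$ are the distances from $x$ to these two points, the square of their mutual distance is $a^2+b^2-2ab\cos\theta\le a^2+b^2-ab\le a^2$. Again the condition holds.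

**Discrete spaces and ultrametrics.** If $\rho(y,y')\le\max\{\rho(x,y),\rho(x,y')\}$ always holds, then any two points $y_1,y_2$ will do. The $0$–$1$ metric of a discrete space is of this kind.

**Disjoint unions.** Suppose that spaces $X_\alpha$ carry metrics with $(1)_\omega$. Replacing each metric $\rho$ by $\min\{\rho,1\}$ preserves $(1)_\omega$ and the topology. Put distance $1$ between points of different summands; this is a compatible metric on the disjoint union. It satisfies $(1)_\omega$: let $x\in X_\alpha$. If infinitely many $y_i$ lie in $X_\alpha$, use $(1)_\omega$ there. If not, two terms $y_i,y_j$ with $i\ne j$ lie outside $X_\alpha$, and $\rho(y_i,y_j)\le1=\rho(x,y_j)$.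

The metric $\max_k|x_k-y_k|$ on $[0,1]^d$ also passes, as the argument of Section 8 will show with $2^d+1$ points. So the disjoint union of the cubes $[0,1]^d$, $d\ge1$, passes: infinite dimension by itself is no obstruction. But the numbers $3,\ 6,\ 2^d+1$ suggest watching a compact space that contains all dimensions around one point.

## 2. The Hilbert cube in two metrics, and the theorems

We first negate the condition in a symmetric form.

**Definition 1.** Let $\rho$ be a metric on $X$. A point $x\in X$ is **bad** if there are $y_1,y_2,\dots\in X$ with
$$\rho(y_i,y_j)>\max\{\rho(x,y_i),\rho(x,y_j)\}\quad\text{for all } i\ne j. \tag{2.1}$$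

**Lemma 1.** $(X,\rho)$ satisfies $(1)_\omega$ if and only if it has no bad point.

*Proof.* If $(1)_\omega$ fails at $x$ and $(y_i)$, then $\rho(y_i,y_j)>\rho(x,y_j)$ for all ordered pairs $i\neq j$. Swapping $i$ and $j$ gives $\rho(y_i,y_j)>\rho(x,y_i)$ as well, which is (2.1). The converse is clear. $\blacksquare$

Now let $Q=[0,1]^{\mathbb N}$ with the product topology, $\mathbb N=\{1,2,\dots\}$. Both
$$\rho_2(x,y)=\Big(\sum_k4^{-k}|x_k-y_k|^2\Big)^{1/2},\qquad \rho_\infty(x,y)=\sup_k2^{-k}|x_k-y_k|$$
are compatible with it.

For $\rho_2$ the point $0$ is bad. Let $e_i$ have $i$-th coordinate $1$ and all others $0$. Then $\rho_2(0,e_i)=2^{-i}$ and $\rho_2(e_i,e_j)=\sqrt{4^{-i}+4^{-j}}$, which exceeds both $2^{-i}$ and $2^{-j}$.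

For $\rho_\infty$ the point $0$ is not bad. All coordinates are $\ge0$, so $|y_k-y_k'|\le\max\{y_k,y_k'\}$ for each $k$, hence $\rho_\infty(y,y')\le\max\{\rho_\infty(0,y),\rho_\infty(0,y')\}$ for all $y,y'$.

But for $\rho_\infty$ the center $x=(\tfrac12,\tfrac12,\dots)$ is bad. Let $y_j$ have $k$-th coordinate $\tfrac12-2^{k-j-1}$ for $k<j$, coordinate $1$ for $k=j$, and $\tfrac12$ for $k>j$. The weighted deviations $2^{-k}(y_{j,k}-\tfrac12)$ are $-2^{-j-1}$ for $k<j$, $+2^{-j-1}$ for $k=j$ and $0$ for $k>j$, so $\rho_\infty(x,y_j)=2^{-j-1}$. For $i<j$, coordinate $i$ alone gives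
$$\rho_\infty(y_i,y_j)\ge2^{-i-1}+2^{-j-1}>2^{-i-1}=\max\{\rho_\infty(x,y_i),\rho_\infty(x,y_j)\}.$$

So the location of the bad point depends on the metric. The guess is nevertheless wrong: on $Q$ a bad point cannot be avoided.

**Theorem 1.** Let $\rho$ be any compatible metric on $Q$ and let $\delta_1,\delta_2,\dots>0$. Then there are $x,y_1,y_2,\dots\in Q$ with $\rho(x,y_n)\le\delta_n$ for all $n$ and $\rho(y_i,y_j)>\max\{\rho(x,y_i),\rho(x,y_j)\}$ for all $i\ne j$. In particular no compatible metric on $Q$ satisfies $(1)_\omega$.

So the answer to the question is no. The next theorem says how far this can be pushed and what remains true. The terms in it are defined where they are used, in Sections 6 and 8.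

**Theorem 2.**

(a) The conclusion of Theorem 1 holds for every strongly infinite-dimensional compact metrizable space in place of $Q$. Hence no metrizable space containing a strongly infinite-dimensional compactum satisfies $(1)_\omega$ for any compatible metric; more precisely, for every compatible metric each such compactum contains a bad point.

(b) (The constant $1$ is sharp.) Every metrizable space admits a metric such that for every $c>1$, every $x$ and every sequence $(y_i)$, there are $i\ne j$ with $\rho(y_i,y_j)\le c\,\rho(x,y_j)$. On a compact space every compatible metric has this property.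

(c) Every separable metrizable strongly countable-dimensional space $X$ admits a metric satisfying $(1)_\omega$. In fact it admits a metric such that

$(1)_{\rm pf}$: for every $x$ there is $m(x)\in\mathbb N$ such that any $y_1,\dots,y_{m(x)}\in X$ contain $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$.

(d) A separable metrizable space is strongly countable-dimensional if and only if it admits a metric with $(1)_{\rm pf}$.

What happens for spaces that are neither strongly countable-dimensional nor contain a strongly infinite-dimensional compactum is not determined here.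

## 3. Where a bad sequence must sit, and how to force one

Fix a compatible metric $\rho$ on a compact space. Write $B(y,r)$ and $D(y,r)$ for the open and closed $r$-balls, and $\rho(z,E)=\inf_{e\in E}\rho(z,e)$ for nonempty $E$.

**Lemma 2.** Let $X$ be compact, $\rho$ compatible, $x\in X$, and let $(y_i)$ be a sequence such that $\{i:\rho(x,y_i)\ge\delta\}$ is infinite for some $\delta>0$. Then there are $i\ne j$ with $\rho(y_i,y_j)<\delta\le\rho(x,y_j)$.

*Proof.* The $y_i$ with $i$ in the infinite set have a convergent subsequence, so two of them, with different indices, are at distance less than $\delta$. $\blacksquare$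

So the sequence of a bad point must converge to that point. Hence we look for numbers $\varepsilon_1\ge\varepsilon_2\ge\dots>0$ and points with
$$\rho(x,y_n)\le\varepsilon_n\ \text{ for all } n,\qquad \rho(y_i,y_j)>\varepsilon_i\ \text{ for } i<j. \tag{3.1}$$
This is enough for (2.1): for $i<j$ we have $\rho(y_i,y_j)>\varepsilon_i\ge\rho(x,y_i)$ and $\varepsilon_i\ge\varepsilon_j\ge\rho(x,y_j)$. Geometrically, $x$ lies in every ball $D(y_n,\varepsilon_n)$, while each center $y_j$ lies outside all the earlier balls. If $\varepsilon_n\to0$, then $y_j\to x$, so $x$ lies on the boundary of every one of these balls.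

*Fixing $x$ first.* A direct attempt is to fix $x$ and then choose $y_1,y_2,\dots$ one after another. Section 2 shows where it stops: for $\rho_\infty$ and $x=0$ even two points $y_1,y_2$ cannot be found. So $x$ must come last, from an existence theorem that forces many boundaries to meet at one point.

*Boundaries of layers.* Such theorems exist in $Q$. Let $A_n=\{x_n=0\}$ and $B_n=\{x_n=1\}$. Cover the compact set $A_n$ by finitely many open balls $B(y,\varepsilon_n)$, $y\in Y_n$, with small $\varepsilon_n$, and let $L_n$ be the union of the closed balls $D(y,\varepsilon_n)$. The boundary of $L_n$ separates $A_n$ from $B_n$: the complement of the boundary is the union of the disjoint open sets $\operatorname{int}L_n\supset A_n$ and $Q\setminus L_n\supset B_n$. By dimension theory, made precise in Sections 4 and 6, all these boundaries have a common point $x$. It lies in some $D(y_n,\varepsilon_n)$, $y_n\in Y_n$, for each $n$. That is the first half of (3.1). The second half is lost. The set $A_2$ meets $A_1\subset L_1$, and a center of $Y_2$ used to cover $A_1\cap A_2$ may lie in $L_1$, inside a ball $D(y_1,\varepsilon_1)$;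 even the choice $y_2\in A_1\cap A_2$ is allowed.

*Layers in what is left.* The obvious repair is to choose the centers $Y_n$ outside $L_1\cup\dots\cup L_{n-1}$, and cover only the part of $A_n$ that lies in the closure of what is left. Now (3.1) is safe, but $L_n$ need no longer separate $A_n$ from $B_n$ in the whole space, so the theorem on common points does not apply to its boundary. A picture in the square shows both the trouble and the way out.

**Example (two steps in $[0,1]^2$).** Use the metric $\max_k|x_k-y_k|$, let $A_1,B_1$ be the left and right sides, $A_2,B_2$ the bottom and top sides, and $\varepsilon_1=\varepsilon_2=\tfrac14$. Let $Y_1=\{(0,0),(0,\tfrac14),(0,\tfrac12),(0,\tfrac34),(0,1)\}$. Then $L_1=[0,\tfrac14]\times[0,1]$. What is left is $U_1=(\tfrac14,1]\times[0,1]$, with closure $M_1=[\tfrac14,1]\times[0,1]$. The common part $K_1=L_1\cap M_1=\{\tfrac14\}\times[0,1]$ separates $A_1$ from $B_1$. Next, $A_2\cap M_1=[\tfrac14,1]\times\{0\}$ is covered by the open balls about the points $(\tfrac38,0),(\tfrac58,0),(\tfrac78,0)$ of $U_1$. So $L_2=[\tfrac18,1]\times[0,\tfrac14]$, $U_2=U_1\setminus L_2=(\tfrac14,1]\times(\tfrac14,1]$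 and $M_2=[\tfrac14,1]^2$. The strip $[0,\tfrac18)\times[0,1]$ passes from bottom to top beside $L_2$, so $L_2$ does not separate $A_2$ from $B_2$ in the square. But on the segment $K_1$ it does all that is needed: $K_1$ is covered by $L_2$ and $M_2$, with $M_2$ off the bottom and $L_2$ off the top, and $K_1\cap L_2\cap M_2$ is the single point $x=(\tfrac14,\tfrac14)$. Here $y_1=(0,0)$ and $y_2=(\tfrac38,0)$ are both at distance $\tfrac14$ from $x$, and $\rho(y_1,y_2)=\tfrac38>\tfrac14$.

This is the way past the obstacle. We need a separation only inside $K_{n-1}$, the set on which the first $n-1$ conditions already hold. A separation inside a closed subset can be extended to one of the whole space, and we will write the extension down as the zero set of a function.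

## 4. Essential sequences of pairs, and the cube

The theorem on common points is easiest to use in terms of functions.

**Definition 2.** Let $X$ be compact metrizable. A sequence $(A_n,B_n)_{n\ge1}$ of pairs of disjoint closed subsets of $X$ is **essential** if, whenever $f_n:X\to\mathbb R$ are continuous with $f_n>0$ on $A_n$ and $f_n<0$ on $B_n$ $(n\ge1)$, the $f_n$ have a common zero.

For instance, in $X=[0,1]$ the sequence $A_n=\{0\}$, $B_n=\{1\}$ is not essential: take $f_1(t)=\tfrac12-t$ and $f_n(t)=\tfrac13-t$ for $n\ge2$. One pair is handled by the intermediate value theorem, but two zeros can be kept apart. In $Q$ there is room for infinitely many pairs.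

**Lemma 3.** In $Q$ the pairs $A_n=\{x:x_n=0\}$, $B_n=\{x:x_n=1\}$ form an essential sequence.

*Proof.* **Step 1: finitely many coordinates.** We recall the Poincaré–Miranda theorem in the form that we need: if $F_1,\dots,F_N:[0,1]^N\to\mathbb R$ are continuous, $F_i>0$ where $t_i=0$ and $F_i<0$ where $t_i=1$, then the $F_i$ have a common zero. It follows from Brouwer's fixed point theorem. Let $\pi(s)=\min\{1,\max\{0,s\}\}$ and consider the continuous map $G:[0,1]^N\to[0,1]^N$, $G_i(t)=\pi(t_i+F_i(t))$. At a fixed point $t$ we have $t_i=\pi(t_i+F_i(t))$ for each $i$. If $t_i=0$, then $F_i(t)>0$ makes the right side positive, a contradiction. If $t_i=1$, then $F_i(t)<0$ makes the right side less than $1$, a contradiction. So $0<t_i<1$, in which case $\pi$ has not altered the value $t_i+F_i(t)$, and $F_i(t)=0$.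

**Step 2: all coordinates, by compactness.** Let $f_n:Q\to\mathbb R$ be continuous, positive on $A_n$ and negative on $B_n$. Fix $N$ and put $F_i(t_1,\dots,t_N)=f_i(t_1,\dots,t_N,0,0,\dots)$ for $i\le N$. If $t_i=0$, the point lies in $A_i$, so $F_i>0$; if $t_i=1$, it lies in $B_i$, so $F_i<0$. By Step 1, $Z_N=\bigcap_{i\le N}f_i^{-1}(0)$ is nonempty. The $Z_N$ are compact and decreasing, so $\bigcap_NZ_N\ne\emptyset$, and its points are common zeros of all $f_n$. $\blacksquare$

One small fact is needed so that all distances below make sense.

**Lemma 4.** If $(A_n,B_n)$ is essential, then all $A_n$ and $B_n$ are nonempty.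

*Proof.* Suppose $A_n=\emptyset$ for some $n$. Take $f_n\equiv-1$. For $m\ne n$ take $f_m(z)=\sigma(z,B_m)-\sigma(z,A_m)$, with $\sigma$ a compatible metric, if both sets are nonempty; since they are closed and disjoint, $f_m>0$ on $A_m$ and $f_m<0$ on $B_m$. If $A_m=\emptyset$ take $f_m\equiv-1$, and if only $B_m$ is empty take $f_m\equiv1$. The sign conditions hold and there is no common zero, a contradiction. If $B_n=\emptyset$, take $f_n\equiv1$ and the same $f_m$. $\blacksquare$

## 5. Nested layers of balls: the main proposition

**Proposition.** Let $X$ be compact with an essential sequence $(A_n,B_n)$. Let $\rho$ be a compatible metric and let $\delta_n>0$. Then there are $x,y_1,y_2,\dots\in X$ with $\rho(x,y_n)\le\delta_n$ and $\rho(y_i,y_j)>\max\{\rho(x,y_i),\rho(x,y_j)\}$ for all $i\ne j$.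

*Proof.*

**Step 1: the radii.** We need layers around $A_n$ too thin to reach $B_n$. Put $\rho(A_n,B_n)=\inf\{\rho(a,b):a\in A_n,\ b\in B_n\}$. It is positive, because $a\mapsto\rho(a,B_n)$ is continuous and positive on the nonempty compact set $A_n$. Let
$$\varepsilon_n=\min_{k\le n}\min\{\delta_k,\tfrac13\rho(A_k,B_k)\}.$$
Then $\varepsilon_1\ge\varepsilon_2\ge\dots>0$, $\varepsilon_n\le\delta_n$ and $2\varepsilon_n<\rho(A_n,B_n)$.

**Step 2: the layers.** We build inductively finite sets $Y_n$ of centers, each chosen outside the earlier layers. Put $U_0=X$. Suppose that $U_{n-1}$ is open and let $M_{n-1}=\overline{U_{n-1}}$. Every $a\in A_n\cap M_{n-1}$ is in the closure of $U_{n-1}$, so there is $y\in U_{n-1}$ with $\rho(a,y)<\varepsilon_n$; that is, $a\in B(y,\varepsilon_n)$. Since $A_n\cap M_{n-1}$ is compact, finitely many of these balls cover it. This gives a finite, possibly empty, set $Y_n\subset U_{n-1}$ with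
$$A_n\cap M_{n-1}\subset\bigcup_{y\in Y_n}B(y,\varepsilon_n),\qquad \rho(y,A_n)<\varepsilon_n\ \text{ for all }y\in Y_n. \tag{5.1}$$
Let
$$L_n=\bigcup_{y\in Y_n}D(y,\varepsilon_n),\qquad U_n=U_{n-1}\setminus L_n,\qquad M_n=\overline{U_n}.$$
As a finite union of closed balls, $L_n$ is closed, so $U_n$ is open and the induction continues.

**Step 3: four properties of the layers.** These are the only facts about the construction that we will use.

$$M_{n-1}\subset L_n\cup M_n. \tag{5.2}$$
Indeed $U_{n-1}\subset L_n\cup U_n$; take closures, recalling that $L_n$ is closed.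

$$M_n\cap A_n=\emptyset. \tag{5.3}$$
Let $O=\bigcup_{y\in Y_n}B(y,\varepsilon_n)$, an open subset of $L_n$. The set $U_n$ misses $L_n$, hence misses $O$, and since $O$ is open, the closure $M_n$ misses $O$ too. Also $M_n\subset M_{n-1}$. By (5.1), $A_n\cap M_{n-1}\subset O$. So a point of $M_n\cap A_n$ would lie in $O$, which is impossible.

$$L_n\cap B_n=\emptyset. \tag{5.4}$$
If $z\in L_n$, there is $y\in Y_n$ with $\rho(z,y)\le\varepsilon_n$, and $\rho(y,A_n)<\varepsilon_n$, so $\rho(z,A_n)<2\varepsilon_n<\rho(A_n,B_n)$. A point of $B_n$ has distance at least $\rho(A_n,B_n)$ from $A_n$.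

$$\text{If } n<m,\ y\in Y_n,\ y'\in Y_m,\ \text{ then } \rho(y,y')>\varepsilon_n. \tag{5.5}$$
Indeed $y'\in U_{m-1}\subset U_n$, so $y'\notin L_n\supset D(y,\varepsilon_n)$.

**Step 4: the sets $K_n$, and separations inside them.** By (5.5), it is enough to find a point that lies in all $L_n$. We aim at more. Let
$$K_0=X,\qquad K_n=K_{n-1}\cap L_n\cap M_n\quad(n\ge1).$$
We aim at a point in all $K_n$. First, $K_{n-1}\subset M_{n-1}$ for all $n\ge1$: for $n=1$ because $M_0=X$, and for $n\ge2$ by definition. So by (5.2)
$$K_{n-1}\subset L_n\cup M_n. \tag{5.6}$$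
Thus $K_{n-1}$ is covered by two closed sets, $L_n$ off $B_n$ and $M_n$ off $A_n$, which overlap in $K_{n-1}$ exactly in $K_n$. To extend this to $X$, add the sets $A_n$ and $B_n$ themselves:
$$P_n=(K_{n-1}\cap M_n)\cup B_n,\qquad R_n=(K_{n-1}\cap L_n)\cup A_n.$$
They are closed, and nonempty by Lemma 4, and $K_{n-1}\subset P_n\cup R_n$ by (5.6). We claim that
$$P_n\cap R_n=K_n,\qquad A_n\cap P_n=\emptyset,\qquad B_n\cap R_n=\emptyset. \tag{5.7}$$
The intersection $P_n\cap R_n$ is the union of four sets: $K_{n-1}\cap M_n\cap L_n=K_n$; then $K_{n-1}\cap M_n\cap A_n$, empty by (5.3); then $B_n\cap K_{n-1}\cap L_n$, empty by (5.4); and $A_n\cap B_n=\emptyset$. The set $A_n\cap P_n$ is contained in $(A_n\cap M_n)\cup(A_n\cap B_n)=\emptyset$, and $B_n\cap R_n$ is contained in $(B_n\cap L_n)\cup(B_n\cap A_n)=\emptyset$.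

**Step 5: functions on all of $X$.** We now turn the pair $P_n,R_n$ into a function to which essentiality applies. Let
$$f_n(z)=\rho(z,P_n)-\rho(z,R_n),\qquad z\in X.$$
It is continuous. For $z\in A_n\subset R_n$ we have $z\notin P_n$ by (5.7), and $P_n$ is closed, so $f_n(z)=\rho(z,P_n)>0$. Likewise for $z\in B_n\subset P_n$ we have $f_n(z)=-\rho(z,R_n)<0$. Moreover,
$$z\in K_{n-1},\ f_n(z)=0\quad\Longrightarrow\quad z\in K_n. \tag{5.8}$$
For $z\in P_n\cup R_n$, so one of the two distances is $0$; since $f_n(z)=0$, both are $0$; and since both sets are closed, $z\in P_n\cap R_n=K_n$. Outside $K_{n-1}$ the zeros of $f_n$ may be anywhere; we do not care.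

**Step 6: the bad point.** By essentiality there is $x$ with $f_n(x)=0$ for all $n$. Since $x\in K_0=X$, (5.8) and induction give $x\in K_n$ for all $n$. In particular $x\in L_n$, so there is $y_n\in Y_n$ with $\rho(x,y_n)\le\varepsilon_n\le\delta_n$. For $i<j$, (5.5) gives $\rho(y_i,y_j)>\varepsilon_i$. So (3.1) holds, and
$$\rho(y_i,y_j)>\varepsilon_i\ge\max\{\rho(x,y_i),\rho(x,y_j)\},$$
since $\rho(x,y_j)\le\varepsilon_j\le\varepsilon_i$. The inequality is symmetric in $i$ and $j$, so it holds for all $i\ne j$. $\blacksquare$

Nothing in the proof excludes in advance that some $Y_n$, $U_n$ or $K_n$ is empty. It is essentiality, in Step 6, that produces a point in all the $K_n$.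

**Proof of Theorem 1.** By Lemma 3, $Q$ has an essential sequence, so the Proposition gives $x$ and $(y_n)$ for any compatible $\rho$ and any $\delta_n>0$. The point $x$ is bad, so by Lemma 1 the metric $\rho$ does not satisfy $(1)_\omega$. $\blacksquare$

## 6. Strongly infinite-dimensional compacta

**Definition 3.** Let $A,B$ be disjoint closed subsets of $C$. A closed set $S\subset C$ is a **partition** between $A$ and $B$ if $C\setminus S=U\cup V$ with $U,V$ disjoint open, $A\subset U$ and $B\subset V$. A compact metrizable space $C$ is **strongly infinite-dimensional** if there are pairs $(A_n,B_n)$, $n\ge1$, of disjoint closed sets such that $\bigcap_nS_n\ne\emptyset$ for all choices of partitions $S_n$ between $A_n$ and $B_n$.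

In the square, $\{\tfrac12\}\times[0,1]$ is a partition between the left and right sides. The cube $Q$ is strongly infinite-dimensional, with the pairs of Lemma 3. To see this, let $S_n$ be a partition between $A_n$ and $B_n$ with $U_n,V_n$ as in the definition, and let $\sigma$ be a compatible metric. Let $f_n(z)=\sigma(z,S_n)$ on $U_n\cup S_n$ and $f_n(z)=-\sigma(z,S_n)$ on $V_n\cup S_n$; if $S_n=\emptyset$, let $f_n=1$ on $U_n$ and $f_n=-1$ on $V_n$. Both sets $U_n\cup S_n$ and $V_n\cup S_n$ are closed and the definitions agree on $S_n$, so $f_n$ is continuous; it is positive on $A_n$, negative on $B_n$, and its zero set is $S_n$. By Lemma 3 the $S_n$ have a common point.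

**Proof of Theorem 2(a).** The Proposition needs an essential sequence, so we pass from partitions to functions. Let $C$ be strongly infinite-dimensional with pairs $(A_n,B_n)$, and let $f_n:C\to\mathbb R$ be continuous with $f_n>0$ on $A_n$ and $f_n<0$ on $B_n$. Then $f_n^{-1}(0)$ is a partition between $A_n$ and $B_n$, with $U=\{f_n>0\}$ and $V=\{f_n<0\}$. So $\bigcap_nf_n^{-1}(0)\ne\emptyset$. Hence $(A_n,B_n)$ is essential and the Proposition applies to $C$, which is the first assertion.

If $C\subset X$ and $\rho$ is a compatible metric on $X$, then $\rho|_C$ is a compatible metric on $C$. Apply the Proposition to $(C,\rho|_C)$. The resulting $x\in C$ and $y_n\in C$ satisfy (2.1) in $X$, so $x\in C$ is bad for $\rho$, and $\rho$ does not satisfy $(1)_\omega$ by Lemma 1. $\blacksquare$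

## 7. Every constant $c>1$ is possible

The failure in Theorem 1 is as slight as possible: any constant larger than $1$ removes it.

**Proof of Theorem 2(b).** Let $\rho$ be the metric of Hattori's theorem quoted in Section 1. Let $c>1$, $x\in X$ and let $(y_i)$ be a sequence.

**Step 1: sequences not converging to $x$.** If $\{i:\rho(x,y_i)\ge\delta\}$ is infinite for some $\delta>0$, Hattori's theorem gives $i\neq j$ with $\rho(y_i,y_j)\le\rho(x,y_j)\le c\,\rho(x,y_j)$.

**Step 2: sequences converging to $x$.** Otherwise $y_i\to x$. If some $y_i=x$, then $\rho(y_i,y_j)=\rho(x,y_j)\le c\,\rho(x,y_j)$ for any $j\ne i$. If no $y_i=x$, fix $j$. Then $\rho(x,y_j)>0$, so there is $i\ne j$ with $\rho(x,y_i)\le(c-1)\rho(x,y_j)$, and the triangle inequality gives $\rho(y_i,y_j)\le\rho(y_i,x)+\rho(x,y_j)\le c\,\rho(x,y_j)$.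

**Step 3: compact spaces.** If $X$ is compact, let $\rho$ be any compatible metric. Lemma 2 does the work of Hattori's theorem in Step 1, and Step 2 used only the triangle inequality. So every compatible metric has the property. By Theorem 1, $c=1$ is not possible in general. $\blacksquare$

## 8. The space $K_\omega$ and strongly countable-dimensional spaces

Here $\dim$ is the covering dimension, and finite-dimensional means $\dim<\infty$.

**Definition 4.** A space is **strongly countable-dimensional** if it is a countable union of closed finite-dimensional subspaces.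

The basic example is
$$K_\omega=\{x\in[0,1]^{\mathbb N}:x_k=0\text{ for all but finitely many }k\}=\bigcup_n\big([0,1]^n\times\{(0,0,\dots)\}\big).$$
It lies in $Q$, and on it we use the metric $\rho_\infty(x,y)=\sup_k2^{-k}|x_k-y_k|$ of Section 2. There we saw that the center of $Q$ is bad for $\rho_\infty$ and that $0$ is not. The center has infinitely many coordinates from which one can move in both directions. A point of $K_\omega$ has only finitely many.

We recall three textbook facts. *Finite sum theorem:* a finite union of closed finite-dimensional subspaces of a metrizable space is finite-dimensional. *Menger–Nöbeling theorem:* a finite-dimensional separable metrizable space embeds in some $[0,1]^d$. *Tietze's theorem:* a continuous map from a closed subset of a metrizable space to $[0,1]^d$ extends continuously to the whole space.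

**Proof of Theorem 2(c).**

**Step 1: $\rho_\infty$ on $K_\omega$ satisfies $(1)_{\rm pf}$.** The argument is that of the line, coordinate by coordinate, with the pigeonhole principle. Let $x\in K_\omega$ with $x_k=0$ for $k>n$. For $y\in K_\omega$ define $s(y)\in\{0,1\}^n$ by $s(y)_k=1$ if and only if $y_k>x_k$. Suppose that $s(y)=s(y')$. For $k\le n$ the numbers $y_k,y_k'$ are both $>x_k$ or both $\le x_k$, so
$$|y_k-y_k'|\le\max\{|y_k-x_k|,|y_k'-x_k|\}. \tag{8.1}$$
For $k>n$, (8.1) holds as well, because $x_k=0\le y_k,y_k'$. Multiplying by $2^{-k}$ and taking suprema, we get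
$$\rho_\infty(y,y')\le\max\{\rho_\infty(x,y),\rho_\infty(x,y')\}.$$
Among any $2^n+1$ points $y_i$ of $K_\omega$ two, with different indices, have the same $s$. Call them $y_i,y_j$ with $\rho_\infty(x,y_j)\ge\rho_\infty(x,y_i)$; then $\rho_\infty(y_i,y_j)\le\rho_\infty(x,y_j)$. So $(1)_{\rm pf}$ holds with $m(x)=2^n+1$.

Clearly $(1)_{\rm pf}$ implies $(1)_\omega$: use the first $m(x)$ terms of the sequence. Both conditions pass to subspaces. So it remains to embed $X$ in $K_\omega$. (The same computation with the finitely many coordinates of $[0,1]^d$, without weights, is the claim about cubes made in Section 1.)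

**Step 2: maps that see the pieces of $X$.** Let $X=\bigcup_{n\ge1}F_n$ with $F_n$ closed and finite-dimensional. The case $X=\emptyset$ is trivial. By the finite sum theorem we may replace $F_n$ by $F_1\cup\dots\cup F_n$, and after dropping empty sets we may assume $F_1\subset F_2\subset\cdots$ and $F_1\ne\emptyset$. By the Menger–Nöbeling theorem $F_n$ embeds in some $[0,1]^{d_n}$, and by Tietze's theorem the embedding extends to a continuous map $g_n:X\to[0,1]^{d_n}$. So $g_n|_{F_n}$ is an embedding.

**Step 3: a metric for which all $g_n$ are Lipschitz.** This will allow us to move a point slightly without losing control of $g_n$. Let $\sigma_0$ be a compatible metric on $X$ and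
$$\sigma(x,y)=\sigma_0(x,y)+\sum_n2^{-n}\|g_n(x)-g_n(y)\|_\infty .$$
This is a metric with $\sigma\ge\sigma_0$. If $z_j\to x$ in $X$, then each term tends to $0$, and the $n$-th term of the series is at most $2^{-n}$, so $\sigma(z_j,x)\to0$. Hence $\sigma$ is compatible. Clearly $\|g_n(x)-g_n(y)\|_\infty\le2^n\sigma(x,y)$.

**Step 4: the map to $K_\omega$.** The map should list the $g_n$, but on $F_n$ everything after $g_n$ must be switched off. Let $h_n(x)=\min\{1,\sigma(x,F_n)\}$, a continuous function that vanishes exactly on the closed set $F_n$, and
$$f=(g_1,\ h_1,\ h_1g_2,\ h_2,\ h_2g_3,\ h_3,\ \dots):X\to[0,1]^{\mathbb N},$$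
where the coordinates of each block are written out in turn. Every coordinate is continuous, so $f$ is continuous. If $x\in F_n$, then $x\in F_m$ and $h_m(x)=0$ for all $m\ge n$, so only finitely many coordinates of $f(x)$ are nonzero. So $f(X)\subset K_\omega$.

**Step 5: $f$ is an embedding.** We show that $f(z_j)\to f(x)$ implies $z_j\to x$. Let $n$ be minimal with $x\in F_n$. First we claim that $g_n(z_j)\to g_n(x)$. If $n=1$, this is immediate, since $g_1$ is the first block of $f$. If $n\ge2$, then $x\notin F_{n-1}$, so $h_{n-1}(z_j)\to h_{n-1}(x)>0$; also $h_{n-1}(z_j)g_n(z_j)\to h_{n-1}(x)g_n(x)$, and we may divide for large $j$.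

Next, $h_n(z_j)\to h_n(x)=0$, so $\sigma(z_j,F_n)\to0$, and there are $w_j\in F_n$ with $\sigma(z_j,w_j)\to0$. By Step 3, $\|g_n(z_j)-g_n(w_j)\|_\infty\le2^n\sigma(z_j,w_j)\to0$, so $g_n(w_j)\to g_n(x)$. Both $w_j$ and $x$ lie in $F_n$, and $g_n|_{F_n}$ is an embedding, so $w_j\to x$. Hence $z_j\to x$.

If $f(z)=f(x)$, the constant sequence $z_j=z$ gives $z\to x$, that is, $z=x$. So $f$ is injective, and its inverse $f(X)\to X$ is continuous. Hence $f$ is an embedding, and $\rho_\infty(f(x),f(y))$ is a compatible metric on $X$ with $(1)_{\rm pf}$, by Step 1. $\blacksquare$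

## 9. Recovering the finite-dimensional pieces from $(1)_{\rm pf}$

For the converse we use a theorem of Nagata (*On a special metric and dimension*, Fund. Math. 55 (1964)): a metrizable space has $\dim\le m$ if and only if it admits a metric $\rho$ such that for all $x,y_1,\dots,y_{m+2}$ there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$. For $m=1$ this is the three-point property that we checked on the line.

**Proof of Theorem 2(d).** "Only if" is part (c). For "if", let $X$ be separable metrizable and let $\rho$ be a compatible metric with $(1)_{\rm pf}$.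

**Step 1: the pieces.** We sort the points by the number $m(x)$. For $m\ge0$ let $F_m$ be the set of $x\in X$ such that any $y_1,\dots,y_{m+2}\in X$ contain $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$. For every $x\in X$ we have $m(x)\ge2$, because the single point $y_1=x$ does not provide two different indices. So $x\in F_{m(x)-2}$, and $X=\bigcup_{m\ge0}F_m$.

**Step 2: $F_m$ is closed.** A point $x$ is not in $F_m$ if and only if for some $y_1,\dots,y_{m+2}\in X$ the finitely many strict inequalities $\rho(y_i,y_j)>\rho(x,y_j)$, $i\ne j$, hold. For fixed $y_1,\dots,y_{m+2}$ this is an open condition on $x$. So $X\setminus F_m$ is a union of open sets.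

**Step 3: $F_m$ is finite-dimensional.** Restrict $\rho$ to $F_m$. For all $x,y_1,\dots,y_{m+2}\in F_m$ there are $i\ne j$ with $\rho(y_i,y_j)\le\rho(x,y_j)$, since $x\in F_m$. So $\rho|_{F_m}$ satisfies Nagata's condition, and $\dim F_m\le m$.

Thus $X$ is the union of the closed finite-dimensional subspaces $F_0,F_1,\dots$, and is strongly countable-dimensional. $\blacksquare$
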